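# Moving one generator: torsion-free abelian groups of infinite rank with orders in few degrees

## 1. Replacing $5$ by $9/2$ or by $16/3$

Let $V=\bigoplus_{i\in\mathbb N}\mathbb Q e_i$ and let $v:V\to\mathbb R$ be the $\mathbb Q$-linear map with $v(e_i)=\log p_i$, where $p_0=2,\ p_1=3,\ p_2=5,\dots$ are the primes. By unique factorization $v$ is injective, so $x<y\iff v(x)<v(y)$ is a linear order on $V$ compatible with addition. Take the finite set
$$S=\{0,\ e_0,\ e_1,\ 2e_0,\ e_2,\ e_0+e_1\},$$
whose elements have the values $\log 1,\log 2,\log 3,\log 4,\log 5,\log 6$, and let $B=\langle e_0,e_1,e_2\rangle$ be the subgroup generated by $S$. Consider two homomorphisms on $B$. Both fix $e_0$ and $e_1$, and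
$$\psi^-(e_2)=2e_1-e_0,\qquad \psi^+(e_2)=4e_0-e_1 .$$
The new values are $v(2e_1-e_0)=\log\frac92$ and $v(4e_0-e_1)=\log\frac{16}3$. Both lie strictly between $\log 4$ and $\log 6$. So either map leaves the order of the six elements of $S$ as it was. Neither map is injective on $B$: for instance $\psi^-$ kills $e_2-2e_1+e_0$. This does no harm to $S$, because that element is not a difference of two elements of $S$.

Now let $\sqsubseteq$ be a different order on some group, and let $b_0,b_1,b_2$ be elements of it with $b_0\sqsupset 0\sqsupset b_1$. If $b_2=2b_1-b_0$, then $b_2\sqsubset0$. If $b_2=4b_0-b_1$, then $b_2\sqsupset 0$. So by choosing between $\psi^-$ and $\psi^+$ we decide the sign of $b_2$ *in every order with $b_0\sqsupset0\sqsupset b_1$ at once*. An observer who has seen only the finite set $S$ with its order by $v$ cannot tell that anything happened.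

Here is what this is for. We shall build a group in stages, announcing at each stage finitely many elements and their order. An opponent predicts the sign of $b_2$ in an order with $b_0\sqsupset0\sqsupset b_1$. If the prediction is $+$ we apply $\psi^-$, if it is $-$ we apply $\psi^+$, and the prediction is wrong. The announced order survives and becomes a computable order of the final group. If infinitely many predictions are refuted in this way, any order of the group other than the announced one and its reverse is hard to compute. That will answer a question about Turing degrees of orders, which we now state.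

## 2. Degrees of orders and three theorems

**Computable groups.** A *computable abelian group* is an abelian group structure on a computable subset of $\mathbb N$ whose operation is a computable function. A *computable copy* of a countable group $G$ is a computable group isomorphic to $G$. Zero and negatives are then computable too, by search.

**Rank and span.** All groups below are abelian and torsion-free, so $na=nb$ with $n\neq0$ implies $a=b$. The *rank* is the maximal size of a $\mathbb Z$-linearly independent set. The rank is infinite if there is an infinite independent set. In a torsion-free group, $z$ lies in the *span* of $c_0,\dots,c_k$ if $mz=\sum m_ic_i$ for some integers $m\ge1$ and $m_i$. In $V$ this is the $\mathbb Q$-span. A *basis* of a group in this talk, when we speak of rank, means a maximal independent sequence.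

**Orders.** An *order* on a group is a linear order $\le$ with $a\le b\Rightarrow a+c\le b+c$. It is given by its set $P$ of positive elements: $P$ is closed under addition, and for each $w\ne0$ exactly one of $w,-w$ is in $P$. Conversely each such $P$ gives an order. The sign of $w\neq 0$ is $+1$ if $w\in P$ and $-1$ otherwise, and $Nw$ has the same sign as $w$ for $N\ge1$. Every torsion-free abelian group admits orders. An order is *Archimedean* if for all $a,b>0$ some multiple of $a$ exceeds $b$. On $\mathbb Z^2$, the order by the value $m+n\sqrt2$ is Archimedean. The lexicographic order is not.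

**The set $D(A)$.** For a computable group $A$, let $D(A)$ be the set of Turing degrees of the orders on $A$, as relations on $A\times A$. It is *closed upwards* if $\mathbf a\in D(A)$ and $\mathbf b\ge\mathbf a$ imply $\mathbf b\in D(A)$.

A group is *completely decomposable* if it is a direct sum of groups of rank $1$. It is *effectively* so if it has a computable presentation together with an algorithm that gives such a decomposition. An example is $\bigoplus_i\mathbb Ze_i$ in its usual presentation. A result of Kach, Lange and Solomon says that every effectively completely decomposable group of infinite rank has a computable copy in which the set of degrees of orders is not closed upwards. The conjecture, taken from "Computable Abelian Groups", is that this extends to arbitrary computable torsion-free abelian groups of infinite rank, with no decomposition assumed. It is true.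

**Theorem A.** Every computable torsion-free abelian group of infinite rank has a computable copy $A$ such that $D(A)$ is not closed upwards.

Let $\varphi_0,\varphi_1,\dots$ be the standard list of partial computable functions.

**DNC functions.** A total function $g$ is *DNC* if $g(i)\neq\varphi_i(i)$ whenever $\varphi_i(i)$ converges. For example, let $g(i)=1$ if $\varphi_i(i)$ converges to $0$, and $g(i)=0$ otherwise. This $g$ is DNC with values in $\{0,1\}$, and $\emptyset'$ computes it. No DNC function is computable: if $g=\varphi_e$, then $g(e)=\varphi_e(e)$. A function is *computably bounded* if it lies below some computable function.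

**Theorem B.** Every computable torsion-free abelian group of infinite rank has a computable copy $A$ with a computable Archimedean order $\le$ such that every order on $A$ other than $\le$ and $\ge$ computes a computably bounded DNC function. Consequently:

1. If $C$ is c.e. and $C<_T\emptyset'$, then the only $C$-computable orders on $A$ are $\le$ and $\ge$. The c.e. degrees in $D(A)$ are exactly $\mathbf 0$ and $\mathbf 0'$.
2. For comeager many $X\in2^{\mathbb N}$, the only $X$-computable orders on $A$ are $\le$ and $\ge$.
3. Every computable copy of an infinite-rank group has orders of every degree $\ge\mathbf 0'$, so $\mathbf 0'$ cannot be omitted in (1). Moreover $A$ has an order of low nonzero degree, so "c.e." cannot be replaced by "low" in (1).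

**Theorem C.** Let $G$ be a computable torsion-free abelian group. If $\operatorname{rank}G\le1$, every computable copy has $D=\{\mathbf0\}$. If $2\le\operatorname{rank}G<\infty$, every computable copy has $D=$ all degrees. If $\operatorname{rank}G=\infty$, some computable copy has $D=$ all degrees, and some computable copy has $D$ not closed upwards. Hence $G$ has a computable copy with $D$ not closed upwards if and only if $\operatorname{rank}G\notin[2,\infty)$.

Theorem A follows from B(1): $\mathbf0\in D(A)$, and by the Friedberg–Muchnik theorem there is a c.e. set $C$ with $\emptyset<_TC<_T\emptyset'$, so that $\deg C\ge\mathbf 0$ but $\deg C\notin D(A)$.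

## 3. Small rank, and orders that code a real number

**Rank at most $1$.** The trivial group has one order, and it is computable. In rank $1$ fix $a_0\neq0$. For $w\ne0$ we can search for integers $M>0$ and $n$ with $Mw=na_0$, and then the sign of $w$ is the sign of $n$ times the sign of $a_0$. So there are exactly two orders, both computable, and $D=\{\mathbf0\}$. This set is not closed upwards.

**Rank $2$.** In $\mathbb Z^2$, order by the sign of $q_0+q_1\alpha$ with $\alpha$ irrational. The signs of the elements $(-m,n)$ tell which rationals $m/n$ lie below $\alpha$, so the order knows $\alpha$. The next lemma is this idea in general.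

**Lemma 1 (coding order).** Let $K$ be a computable torsion-free abelian group of rank $\ge2$ with a $\mathbf d$-computable maximal independent sequence $u_0,u_1,\dots$, finite or infinite. Then $K$ has an order of degree exactly $\mathbf d$.

*Proof.* **Step 1: a real of degree $\mathbf d$.** We want an irrational $\alpha$ whose left cut $\{q\in\mathbb Q:q<\alpha\}$ has degree $\mathbf d$. If $\mathbf d=\mathbf0$ take $\sqrt2$. Otherwise choose $D\in\mathbf d$ and let $\alpha=\sum_{n\in D}2^{-n-1}$. A rational number has only eventually periodic binary expansions, and $D$ is not computable, so $\alpha$ is irrational. From $D$ we approximate $\alpha$ to any precision, and since $\alpha\neq q$ we eventually see whether $q<\alpha$. From the cut we find $D$ digit by digit: if $\sigma$ is the partial sum over the elements of $D$ below $n$, then $n\in D\iff\sigma+2^{-n-1}<\alpha$, again because $\alpha$ is irrational.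

**Step 2: the order.** Every $w\in K$ is $\sum q_iu_i$ with unique $q_i\in\mathbb Q$, meaning that $Mw=\sum m_iu_i$ with $M\ge1$ and $q_i=m_i/M$. Let the sign of $w\neq0$ be the sign of $q_i$ for the largest $i\ge2$ with $q_i\ne0$. If there is no such $i$, let it be the sign of $q_0+q_1\alpha$, which is nonzero since $\alpha$ is irrational. Exactly one of $w,-w$ is positive. Let $w,w'$ be positive. If some coordinate with index $\ge2$ of $w$ or $w'$ is nonzero, let $i$ be the largest such index. Both $i$-th coordinates are $\ge0$ and one is $>0$, so $w+w'$ has a positive $i$-th coordinate and zeros above it. Otherwise two positive reals are added. So the positive elements are closed under addition, and we have an order.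

**Step 3: its degree.** With $\mathbf d$ we find the coordinates of $w$ by searching for a relation $Mw=\sum m_iu_i$, $M\ge1$, and then the sign, using the cut of $\alpha$. So the order is $\mathbf d$-computable. Conversely, for $n\ge1$ the element $nu_1-mu_0$ is positive exactly when $m/n<\alpha$, so the order computes the cut. $\square$

Three consequences follow.

* A computable group of finite rank $\ge2$ has a finite, hence computable, basis. So $D=$ all degrees.
* The same holds for a computable group of infinite rank with a computable basis, such as $V$ itself with basis $(e_i)$.
* If $K$ has infinite rank, linear dependence is $\Sigma^0_1$, so $\emptyset'$ computes a basis greedily: run through the elements and keep those independent of the ones kept so far. So $K$ has orders of every degree $\ge\mathbf0'$.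

In particular, a copy $A$ that omits the degree of $C$ from $D(A)$ has no $C$-computable basis. So even for the group $V$ we need a copy quite different from the natural one.

## 4. One oracle at a time, and why predictions without an oracle suffice

A sensible first plan for Theorem A fixes a noncomputable c.e. set $C<_T\emptyset'$ and fights each functional $\Phi$ directly. Wait until $\Phi^{C_s}$ appears to compute an order with $b_0\sqsupset0\sqsupset b_1$ and gives a sign for $b_2$, then make it wrong as in Section 1. Say $\Phi^{C_s}$ claims $b_2\sqsupset0$. We apply $\psi^-$, and from now on $b_2=2b_1-b_0$. A computable copy cannot take an equation back. Now $C$ changes below the use of the computation, and $\Phi^C$ says $b_2\sqsubset0$. This is the answer that our equation has made true. No contradiction arises, and $b_2$ is spent. Another element can suffer the same fate.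

The difficulty is the changing oracle. A computation $\varphi_i(i)$ has no oracle. It converges or not, and its value never changes. So let the *predictions* be the values $\varphi_i(i)$, one for each $i$, read as vectors of signs. We shall arrange that for every order $\sqsubseteq$ other than $\le,\ge$, the function sending $i$ to a suitable finite vector of $\sqsubseteq$-signs differs from $\varphi_i(i)$ whenever that converges. Then $\sqsubseteq$ computes a DNC function, and c.e. oracles are handled by a classical fact.

**Lemma 2 (Arslanov).** If a c.e. set $C$ computes a DNC function, then $\emptyset'\le_TC$.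

*Proof.* Let $g=\Phi^C$ be DNC. By the s-m-n theorem there is a computable $p$ such that $\varphi_{p(n)}(z)=\Phi^{C_s}(z)[s]$, where $s$ is the stage at which $n$ enters $\emptyset'$. The value is undefined if $n\notin\emptyset'$ or if this computation diverges. Given $n$, use $C$ to find $t$ such that $\Phi^{C_t}(p(n))[t]$ converges and $C_t$ agrees with $C$ on the use. Such $t$ exists since $\Phi^C$ is total. Suppose $n$ enters $\emptyset'$ at a stage $s>t$. As $C$ is c.e., $C_s$ still agrees with $C$ on that use, so
$$\varphi_{p(n)}(p(n))=\Phi^{C_s}(p(n))[s]=g(p(n)),$$
which contradicts DNC. So $n\in\emptyset'\iff n\in\emptyset'_t$. $\square$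

Two more points shape the construction.

*Which pair has opposite signs?* If $\sqsubseteq$ is neither $\le$ nor $\ge$, there are $x,y>0$ with $x\sqsupset0\sqsupset y$, but we do not know which. So each pair of candidates, written as integer combinations of markers $b_c$, gets its own copies of all the predictions.

*Why a vector of signs, and not one sign?* Suppose that besides $e_0,e_1,e_2,e_3$ the element $(e_2+e_3)/2$ has been announced, and let $b_c$ be the marker with current image $e_c$. The map on the generated group $B$ must be a homomorphism on $B$, so we may not move $e_3$ freely. We move a generator $q$ of $B$ modulo $B\cap V_2$, such as $q=(e_2+e_3)/2$, where $V_2=\operatorname{span}(e_0,e_1,e_2)$. Then $e_3=-e_2+2q$. If $q$ goes to $-ne_0+le_1$, the marker $b_3$ goes to $-b_2+2(-nb_0+lb_1)$. In an order where $b_2$ is infinitely larger than $b_0$ and $b_1$, the sign of this is the sign of $-b_2$, whatever $n$ and $l$ are. Another choice of $q$ does not help: replacing $q$ by $\pm q+h$ with $h\in B\cap V_2=\langle e_0,e_1,e_2\rangle$ leaves an odd coefficient at $e_2$. The cure is that the prediction includes the signs of *all earlier markers*. Knowing the predicted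 sign $\tau_2$ of $b_2$, we add to the image of $q$ a multiple of $b_2$ that makes the total coefficient of $b_2$ either $0$ or of the sign we want.

## 5. Bases adapted to the flag

Let $V_j=\operatorname{span}(e_0,\dots,e_j)$ and $V_{-1}=0$. Elements of $V$ are finite vectors of rationals, so $V$ is a computable group, and independence and membership in spans are decidable in $V$. As Section 4 shows, we must be able to write down homomorphisms on finitely generated subgroups. The next lemma provides free generators compatible with the flag $V_0\subset V_1\subset\cdots$.

**Lemma 3.** Let $B\le V_r$ be finitely generated, let $B_i=B\cap V_i$, and suppose $B_i\ne B_{i-1}$ for all $i\le r$. Then there are $q_i\in B_i$ with $B_i=B_{i-1}\oplus\mathbb Zq_i$ for $i\le r$. So $q_0,\dots,q_r$ are free generators of $B$. They can be found effectively from generators of $B$.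

For example, $B=\langle e_0,e_1,e_2,(e_2+e_3)/2\rangle$ has $B_2=\langle e_0,e_1,e_2\rangle$, and $q_i=e_i$ for $i\le2$, $q_3=(e_2+e_3)/2$ are suitable.

*Proof.* The group $B_i/B_{i-1}$ embeds in $V_i/V_{i-1}\cong\mathbb Q$. It is finitely generated, as a quotient of a subgroup of a finitely generated abelian group, and it is nonzero, so it is isomorphic to $\mathbb Z$. Take $q_i\in B_i$ that generates it. This gives existence.

To find such elements, search for $q_0,\dots,q_r$ and integers witnessing that $q_i\in B$, that $q_i\in V_i$, and that every given generator of $B$ is an integer combination of $q_0,\dots,q_r$. The search succeeds by existence. Any tuple found is suitable. Indeed $B$ has rank $r+1$, so its $r+1$ generators $q_0,\dots,q_r$ are independent and generate $B$ freely. Also $q_0,\dots,q_i$ are $i+1$ independent elements of $V_i$, so they span $V_i$. Hence $\sum_kd_kq_k\in V_i$ forces $d_k=0$ for $k>i$. So $B_i=\bigoplus_{k\le i}\mathbb Zq_k$. $\square$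

## 6. Every computable group of infinite rank as a c.e. subgroup of $V$

In an abstract computable group $H$ we can discover dependences but not independence. The next lemma, a form of Dobritsa's theorem, moves us into $V$, where linear algebra is decidable. The price is that the group is only computably enumerable.

**Lemma 4.** Every computable torsion-free abelian group $H$ of infinite rank is isomorphic to a c.e. subgroup $G\le V$ that contains all $e_i$.

The plan is to guess images $c_i\in H$ of the $e_i$ and to change a guess when it turns out to be dependent. Elements already enumerated into $G$ cannot be withdrawn. If $e_k/2$ is in $G$, we cannot simply send $e_k$ to a new element $w$, which may not be divisible by $2$ in $H$. We send the adapted generator $q_k=e_k/2$ to $w$ instead, and then $e_k$ goes to $2w$.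

*Proof.* Let $H=\{z_0,z_1,\dots\}$ be a computable listing. Say that $(c_0,\dots,c_k)$ in $H$ is *seen dependent at $s$* if $\sum m_ic_i=0$ for some integers $m_i$, not all $0$, with $|m_i|\le s$. This is decidable. We build finitely generated groups $G_s\le V_s$ with $e_0,\dots,e_s\in G_s$, and homomorphisms $\theta_s:G_s\to H$. Write $c_i=\theta_s(e_i)$ for the current values.

**Step 1: the stages.** Let $G_0=\mathbb Ze_0$ and let $\theta_0(e_0)=w_0$ be the nonzero $z_n$ of least index. At stage $s+1$:

* Let $k\le s$ be least such that $(c_0,\dots,c_k)$ is seen dependent at $s+1$. If there is none, let $k=s+1$. This $k$ is the *acting index*.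
* Take $q_0,\dots,q_s$ for $B=G_s$ by Lemma 3, which applies since $e_i\in B_i\setminus B_{i-1}$.
* For $i=k,\dots,s+1$ in turn, let $w_i$ be the $z_n$ of least index such that $(c_0,\dots,c_{k-1},w_k,\dots,w_i)$ is not seen dependent at $s+1$.
* Keep $\theta_s$ on $G_s\cap V_{k-1}=\bigoplus_{i<k}\mathbb Zq_i$, put $\theta(q_i)=w_i$ for $k\le i\le s$, and put $\theta(e_{s+1})=w_{s+1}$. This defines a homomorphism on $G_s\oplus\mathbb Ze_{s+1}$ and new values $c_i=\theta(e_i)$ for $i\le s+1$.
* Successively, for $n\le s+1$ and each relation $mz_n=\sum_{i\le s+1}m_ic_i$ (new values) with $0<m\le s+1$ and $|m_i|\le s+1$, adjoin $g=\frac1m\sum m_ie_i$ to the group and put $\theta(g)=z_n$.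

The result is $G_{s+1},\theta_{s+1}$.

**Step 2: the stages are well defined.** *The $w_i$ exist.* The preceding sequence is not seen dependent, at the start by minimality of $k$. So only relations with nonzero coefficient at $w_i$ matter. There are finitely many, each excludes at most one value of $w_i$ by torsion-freeness, and $H$ is infinite. *Adjoining $g$ is consistent.* If $tg$ is already in the group, then $m\,\theta(tg)=\theta\bigl(t\sum m_ie_i\bigr)=t\sum m_ic_i=m\,tz_n$, so $\theta(tg)=tz_n$.

**Step 3: how $c_i$ changes.** We record two facts. First, $c_i$ changes only at a stage with acting index $\le i$, since otherwise $e_i\in G_s\cap V_{k-1}$. Second, after a stage with acting index $k\le i$,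
$$c_i=\theta(h_i)+m_iw_i,\qquad h_i\in G_s\cap V_{i-1},\quad m_i\ne0, \tag{1}$$
because $e_i\in B_i\setminus B_{i-1}$, or $e_i=e_{s+1}$ with $h_i=0$, $m_i=1$. As $h_i$ has a multiple in $\langle e_0,\dots,e_{i-1}\rangle$, the element $\theta(h_i)$ lies in $\operatorname{span}(c_0,\dots,c_{i-1})$ (new values).

**Step 4: each $c_k$ settles, and the final values are independent.** We use induction on $k$. Let $c_0,\dots,c_{k-1}$ be constant from stage $s_0\ge k$ on, and independent. After $s_0$ no index $<k$ acts, since it would need a dependence among them. Let $n$ be least with $z_n\notin\operatorname{span}(c_0,\dots,c_{k-1})$. It exists since the rank is infinite. Suppose $k$ acts infinitely often. Then it acts at some stage after $s_0$ at which $(c_0,\dots,c_{k-1},z_{n'})$ is seen dependent for every $n'<n$. At that stage $w_k=z_n$, and by (1) the sequence $(c_0,\dots,c_k)$ becomes independent. No index $<k$ acts later, and $k$ acts later only if $(c_0,\dots,c_k)$ is seen dependent, so $k$ never acts again. This is a contradiction. So $k$ acts finitely often and $c_k$ becomes constant. If the final $(c_0,\dots,c_k)$ were dependent, this would be seen at all large stages and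 $k$ would act at all of them. So it is independent.

**Step 5: the final $c_i$ span $H$.** Consider the last stage at which $w_k$ is chosen, with acting index $k'\le k$. There is one, since $w_k$ is chosen at the stage numbered $k$, and later only when an index $\le k$ acts. No index $\le k$ acts afterwards, so $c_0,\dots,c_k$ are final from the end of that stage. By (1) and induction on $i$, the sequences $(c_0,\dots,c_{k'-1},w_{k'},\dots,w_i)$ and $(c_0,\dots,c_i)$ have the same span for $k'-1\le i\le k$. The second is independent, so the first is too, and $w_k\notin\operatorname{span}(c_0,\dots,c_{k-1})$. Every $z_{n'}$ of smaller index than $w_k$ made $(c_0,\dots,c_{k'-1},w_{k'},\dots,w_{k-1},z_{n'})$ dependent, so it lies in $\operatorname{span}(c_0,\dots,c_{k-1})$. Thus the final $w_k$ is the least-indexed element outside $\operatorname{span}(c_0,\dots,c_{k-1})$, and $w_k\in\operatorname{span}(c_0,\dots,c_k)$. Hence the indices of the final $w_k$ strictly increase with $k$, and every element of $H$ is in the span of the final $c_i$.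

**Step 6: the limit is an isomorphism.** Let $G=\bigcup_sG_s$. It is c.e. and contains all $e_i$. If $g\in G_t$ and $s\ge t$, then $Mg=\sum_{i\le t}m_ie_i$ for some $M\ge1$, so $M\theta_s(g)=\sum m_ic_i$. So $\theta_s(g)$ is determined by the current $c_0,\dots,c_t$, and it stabilizes. The limit $\theta:G\to H$ is a homomorphism. It is injective because the final $c_i$ are independent. It is onto: given $z$ with $mz=\sum m_ic_i$ (final values, $m>0$), at a late stage $\frac1m\sum m_ie_i$ is put into $G$ with $\theta$-value $z$, and this value does not change any more. $\square$

From now on, $H\le V$ is a c.e. subgroup containing all $e_i$, with computable enumeration $H=\{z_0,z_1,\dots\}$. Put $H_j=H\cap V_j$. These are uniformly c.e., since membership in $V_j$ is decidable.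

## 7. Computing with logarithms

**Lemma 5.**

(a) $v(x)$ is a computable real uniformly in $x\in V$. The sign of $v(x)$ is decidable. For rational $\delta$ the relations $|v(x)-v(y)|<\delta$ and $\delta<|v(x)|$ are c.e.

(b) $v(H_1)$ is dense in $\mathbb R$, and so is $v(H_j\setminus H_{j-1})$ for each $j\ge2$.

(c) (Kronecker) If $x,y\in V$ are independent and $v(x),v(y)>0$, then for every nonempty bounded open interval $I$ there are integers $n,l\ge1$ with $-nv(x)+lv(y)\in I$.

*Proof.* (a) Only the sign needs a word: after clearing denominators, $v(x)=\frac1M\log\prod p_i^{a_i}$ with integers $a_i$, and we compare two positive integers. Strict inequalities between computable reals are c.e.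

(b) $v(H_1)$ is a subgroup of $\mathbb R$ containing $\log2$ and $\log3$, which are $\mathbb Q$-independent, so it is dense. For $j\ge2$ we have $e_j+H_1\subseteq H_j\setminus H_{j-1}$, and $v(e_j+H_1)$ is a translate of a dense set.

(c) Since $v$ is injective and $\mathbb Q$-linear, $v(x)/v(y)$ is irrational. So every tail of the sequence $(nv(x)\bmod v(y))_n$ is dense in $\mathbb R/v(y)\mathbb Z$. Hence for arbitrarily large $n$ there is an integer $l$ with $lv(y)\in nv(x)+I$. Once $nv(x)+\inf I>0$, we get $l\ge1$. $\square$

So any search for elements of c.e. sets satisfying strict inequalities as in (a) is effective, and it terminates if a solution exists.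

## 8. One action

We now do in general what $\psi^\pm$ did in Section 1. A generator $q_j$ is dropped by at least one level of the flag, to a nearby element $p'$ of $H_{j-1}$. The generators above it are each lowered by one level to fill the gap. Below level $j$ nothing moves. The list $(\tau_c)_{c\in L},\tau_*$ in the lemma is the prediction to be refuted, and conclusion (d) refutes it.

**Lemma 6.** Let $2\le j\le r$, let $B\le H_r$ be finitely generated, $B_i=B\cap V_i$, with $B_i\ne B_{i-1}$ for $i\le r$, and let $S\subseteq B$ be finite. Let $b\in B_j\setminus B_{j-1}$. Let $a_c\in B_{j-1}$ ($c\in L$, $L$ finite) be elements that span $V_{j-1}$, and let $\tau_c\in\{\pm1\}$ $(c\in L)$ and $\tau_*\in\{\pm1\}$. Let $\bar x,\bar y\in B_{j-1}$ be independent with $v(\bar x),v(\bar y)>0$. Then we can effectively find a homomorphism $\psi:B\to H$ such that: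

(a) $\psi$ is the identity on $B_{j-1}$, and $\psi(B_j)\subseteq H_{j-1}$;

(b) for $j<i\le r$, $\psi(B_i\setminus B_{i-1})\subseteq H_{i-1}\setminus H_{i-2}$;

(c) for $u\ne w$ in $S$, $v(\psi(u)-\psi(w))$ and $v(u-w)$ have the same nonzero sign;

(d) there are integers $N,h,h'\ge1$ and $k_c\ge0$ with
$$N\psi(b)=-\tau_*\Bigl(\sum_{c\in L}k_c\tau_c\,a_c+h\,\bar x-h'\,\bar y\Bigr). \tag{2}$$

Before the proof, here is why (2) is what we want. Suppose an order gives each $a_c$ the sign $\tau_c$ and makes $\bar x$ positive and $\bar y$ negative. Then in the bracket $k_c\tau_ca_c$ is zero or positive, $h\bar x$ is positive and $-h'\bar y$ is positive. So $\psi(b)$ has sign $-\tau_*$, and not $\tau_*$.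

*Proof.* **Step 1: coordinates.** We isolate the part of $b$ that can move. Choose $q_0,\dots,q_r$ for $B$ by Lemma 3. Since $b\in B_j\setminus B_{j-1}$, after replacing $q_j$ by $-q_j$ if needed we have
$$b=p_0+mq_j,\qquad m\ge1,\quad p_0\in B_{j-1}.$$
Since the $a_c$ span $V_{j-1}$, we can write $p_0=\sum_{c\in L}\rho_ca_c$ with $\rho_c\in\mathbb Q$.

**Step 2: the tolerance.** We fix how far generators may move in value. Choose a rational $\delta>0$ such that for all $u\ne w$ in $S$, with $u-w=\sum d_iq_i$, we have $\delta\sum|d_i|<|v(u-w)|$. It exists because $S$ is finite and $v$ is injective, and it is found by search.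

**Step 3: the map.** We choose the images of the generators within the tolerance. Let $\psi(q_i)=q_i$ for $i<j$. For $i>j$ let $\psi(q_i)=g_i$ be some element of $H_{i-1}\setminus H_{i-2}$ with $|v(g_i)-v(q_i)|<\delta$. It exists by Lemma 5(b), as $i-1\ge2$. For $i=j$ fix an integer $T\ge1$ with $T\ge|\rho_c|$ for all $c\in L$ and let
$$\psi(q_j)=p'=-\tau_*\Bigl(\sum_{c\in L}T\tau_ca_c+n\bar x-l\bar y\Bigr), \tag{3}$$
with integers $n,l\ge1$ such that $|v(p')-v(q_j)|<\delta$. They exist by Lemma 5(c): if $\tau_*=1$ we need $-nv(\bar x)+lv(\bar y)$ in a certain bounded open interval and apply the lemma to $(\bar x,\bar y)$. If $\tau_*=-1$ we need $-lv(\bar y)+nv(\bar x)$ in such an interval and apply it to $(\bar y,\bar x)$. All coefficients in (3) are integers and $a_c,\bar x,\bar y\in B_{j-1}\subseteq H_{j-1}$, so $p'\in H_{j-1}$.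

**Step 4: levels, (a) and (b).** We check where $\psi$ sends each level. (a) is clear, since $B_{j-1}=\bigoplus_{k<j}\mathbb Zq_k$ and $p'\in H_{j-1}$. For $i\ge j$ we have $\psi(B_i)\subseteq H_{i-1}$: for $k\le j$, $\psi(q_k)\in V_{j-1}\subseteq V_{i-1}$, and for $j<k\le i$, $\psi(q_k)=g_k\in V_{k-1}\subseteq V_{i-1}$. Now let $i>j$. An element of $B_i\setminus B_{i-1}$ is $h_0+m_iq_i$ with $h_0\in B_{i-1}$, $m_i\ne0$. Its image is $\psi(h_0)+m_ig_i$ with $\psi(h_0)\in H_{i-2}$, because $i-1\ge j$, and $g_i\in H_{i-1}\setminus V_{i-2}$. So it lies in $H_{i-1}\setminus H_{i-2}$.

**Step 5: order, (c).** We use the tolerance. For $u\ne w$ in $S$ with $u-w=\sum d_iq_i$,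
$$|v(\psi(u-w))-v(u-w)|\le\sum|d_i|\,|v(\psi(q_i))-v(q_i)|\le\delta\sum|d_i|<|v(u-w)| ,$$
so $v(\psi(u-w))$ and $v(u-w)$ have the same nonzero sign.

**Step 6: signs, (d).** We compute $\psi(b)=p_0+mp'$. Since $\tau_*^2=\tau_c^2=1$, we have $\rho_c=-\tau_*\cdot(-\tau_*\tau_c\rho_c)\cdot\tau_c$. Hence
$$\psi(b)=\sum_{c\in L}\rho_ca_c+mp'=-\tau_*\Bigl(\sum_{c\in L}(mT-\tau_*\tau_c\rho_c)\,\tau_ca_c+mn\,\bar x-ml\,\bar y\Bigr).$$
Here $mT-\tau_*\tau_c\rho_c\ge0$ because $mT\ge T\ge|\rho_c|$. Multiply by a common denominator $N\ge1$ of the $\rho_c$, and put $k_c=N(mT-\tau_*\tau_c\rho_c)$, $h=Nmn$, $h'=Nml$. $\square$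

In Section 1 we had $j=2$, $b=q_2=e_2$, $p_0=0$, $m=1$, $\bar x=e_0$, $\bar y=e_1$, without the $T$-terms: there $b_0=x$ and $b_1=y$ have known signs already.

## 9. The stages of the construction

Fix an injective computable coding, with computable range, of triples $\langle i,\xi,\eta\rangle$ by natural numbers $\kappa$, where $i\in\mathbb N$, $\xi$ and $\eta$ are finite integer sequences of equal length, $\kappa\ge2$, and $\kappa$ is at least that length. The index $\kappa=\langle i,\xi,\eta\rangle$ has the task: *if $x=\sum\xi_cb_c$ and $y=\sum\eta_cb_c$ have opposite signs, refute the prediction $\varphi_i(i)$ about the signs of $b_0,\dots,b_\kappa$.* Numbers that are not codes never require attention.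

**What is built.** For $s\ge1$ we build finite initial segments $A_s\subset\mathbb N$, injections $f_s:A_s\to H$, markers $b_0,\dots,b_s$ with $b_0\in A_1$ and $b_t\in A_t$ for $1\le t\le s$, and a status, *live* or *dead*, for each index $c\le s$. A number $a\in A_s$ is a name, and $f_s(a)$ is the element it currently denotes. Dead indices stay dead, and $0,1$ never die. List the live indices $\le s$ as $\ell_0=0<\ell_1=1<\ell_2<\dots<\ell_{r_s}$. At the end of stage $s$ the following invariants hold.

* (I1) $f_s(b_{\ell_j})\in H_j\setminus H_{j-1}$ for $j\le r_s$.
* (I2) $f_s(b_c)\in\operatorname{span}\{f_s(b_d):d\le c,\ d\text{ live}\}$ for $c\le s$.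
* (I3) $f_s(A_t)\subseteq\operatorname{span}\{f_s(b_c):c\le t\}$ for $1\le t\le s$.

By (I1), $f_s(b_{\ell_0}),\dots,f_s(b_{\ell_j})$ span $V_j$. With (I2) this gives: if $\kappa=\ell_j$ is live, then
$$\operatorname{span}\{f_s(b_c):c<\kappa\}=\operatorname{span}\{f_s(b_d):d<\kappa,\ d\text{ live}\}=V_{j-1}. \tag{4}$$

**Stage 1.** $A_1=\{0,1,2\}$, $f_1(0)=0$, $b_0=1$, $b_1=2$, $f_1(b_0)=e_0$, $f_1(b_1)=e_1$, both indices live. The invariants hold.

**Stage $s+1$, first part: action.** This part refutes a prediction if one is ready. A live index $\kappa=\langle i,\xi,\eta\rangle\le s$ *requires attention* if $\varphi_{i,s}(i)$ converges to (the code of) a vector $\tau=(\tau_0,\dots,\tau_\kappa)\in\{+1,-1\}^{\kappa+1}$, and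
$$\bar x=\sum_c\xi_cf_s(b_c),\qquad\bar y=\sum_c\eta_cf_s(b_c)$$
are independent with $v(\bar x),v(\bar y)>0$. If no index requires attention, let $f'=f_s$. Otherwise the least such $\kappa$ *acts*. Say $\kappa=\ell_j$. Then $j\ge2$, because $\kappa\ge2$ and $0,1$ are live. Put $r=r_s$, $S=f_s(A_s)$, $B=\langle S\rangle$, $b=f_s(b_\kappa)$, $L=\{c<\kappa:c\text{ live}\}$, $a_c=f_s(b_c)$, $\tau_*=\tau_\kappa$, and apply Lemma 6. Its hypotheses hold:

* By (I1)–(I3), $f_s(A_s)\subseteq\operatorname{span}\{f_s(b_c):c\le s\}=V_r$, so $B\le H_r$. By (I1), $B_i\ne B_{i-1}$ for $i\le r$ and $b\in B_j\setminus B_{j-1}$.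
* By (4), the $a_c$ $(c\in L)$ lie in $B_{j-1}$ and span $V_{j-1}$.
* $\xi,\eta$ have length $\le\kappa$, so $\bar x,\bar y\in B_{j-1}$ by (4).

With $\psi$ from the lemma, put $f'=\psi\circ f_s$ on $A_s$ and declare $\kappa$ dead.

**Stage $s+1$, second part: extension.** This part adds a new marker and makes progress toward covering $H$. Let $r'+1$ be the number of indices $\le s$ that are live now. Let $b_{s+1}$ be the next unused number, let index $s+1$ be live, and put $f_{s+1}(b_{s+1})=e_{r'+1}$. Then for each $n\le s+1$ with $z_n\in V_{r'+1}$ not yet in the range, add the next unused number, mapped to $z_n$. On $A_s$ let $f_{s+1}=f'$. Let $A_{s+1}$ be the set of all numbers used.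

For instance, at stage $2$ no index can act, since $\kappa\ge2$. Then $r'=1$, $b_2=3$, $f_2(3)=e_2$, and those of $z_0,z_1,z_2$ that lie in $V_2$ and are not yet in the range get names. If later $\kappa=2$ acts while $0,1,2,3$ are live, then $b_2$ drops into $V_1$ and $b_3$ slides from $H_3\setminus H_2$ to $H_2\setminus H_1$. The live indices are then $0,1,3,\dots$, and (I1) holds with $3$ as live index number $2$.

Every search terminates, so the construction is computable. As each $A_s$ is an initial segment and $A_s\subsetneq A_{s+1}$, we have $\bigcup_sA_s=\mathbb N$.

## 10. The limit is a computable copy with a computable order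

**Step 1: the invariants persist.** This justifies the use of Lemma 6 at every stage.

*After an action of $\kappa=\ell_j$.* For $i<j$, $f_s(b_{\ell_i})\in B_{j-1}$ is unchanged. For $i>j$, $f_s(b_{\ell_i})\in B_i\setminus B_{i-1}$, so by Lemma 6(b) its image is in $H_{i-1}\setminus H_{i-2}$, and $\ell_i$ is now live index number $i-1$. So (I1) holds. Extend $\psi$ linearly to $\operatorname{span}B$. Then $\mathbb Q$-linear relations are preserved, so (I3) persists. For (I2), apply $\psi$ to the old relation. A term with $d=\kappa$ may occur, and it can be replaced: by Lemma 6(a) and (4), $f'(b_\kappa)\in V_{j-1}=\operatorname{span}\{f'(b_d):d<\kappa,\ d\text{ live}\}$, because the values $f_s(b_d)$ with $d<\kappa$ are unchanged. This also covers the case $c=\kappa$.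

*After the extension.* The invariants after the first part give $f'(A_s)\subseteq\operatorname{span}\{f'(b_c):c\le s\}=V_{r'}$. Now $e_{r'+1}\in H_{r'+1}\setminus H_{r'}$, index $s+1$ is live index number $r'+1$, and all elements added lie in $V_{r'+1}=\operatorname{span}\{f_{s+1}(b_c):c\le s+1\}$. So (I1)–(I3) hold. Since $e_{r'+1}\notin f'(A_s)$, the map $f_{s+1}$ is injective if $f'$ is.

**Step 2: what is announced stays true.** From Lemma 6(c), and because $\psi$ is a homomorphism on $B=\langle f_s(A_s)\rangle$, we get by induction:
$$f_s(a)<f_s(a')\iff f_{s+1}(a)<f_{s+1}(a')\quad(a,a'\in A_s),\quad\text{and all }f_s\text{ are injective;} \tag{5}$$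
$$\text{each }\mathbb Z\text{-linear relation among the values }f_s(a),\ a\in A_s,\text{ holds among the }f_{s'}(a)\text{ for all }s'\ge s. \tag{6}$$

**Step 3: convergence.** We show that each name changes its denotation finitely often. Each index acts at most once. Let $\kappa=\ell_j$ act at stage $s+1$ and let $1\le t<\kappa$. By (I3) and (4), $f_s(A_t)\subseteq B\cap V_{j-1}=B_{j-1}$, so $f_{s+1}=f_s$ on $A_t$ by Lemma 6(a). Likewise
$$f_{s+1}(b_c)=f_s(b_c)\quad\text{for all }c<\kappa. \tag{7}$$
So $f_s$ changes on $A_t$ only when an index $\le t$ acts, which happens finitely often. Hence $f=\lim_sf_s:\mathbb N\to H$ exists. By (5) it is injective, and by (6) relations persist to $f$.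

**Step 4: surjectivity.** We show that every $z_k$ is in the range of $f$. Infinitely many indices never act, for example all $\langle i,\xi,\eta\rangle$ with $\varphi_i(i)$ divergent. Let $\ell_0^*<\ell_1^*<\cdots$ be all indices that never act. Let $z_k\in H\cap V_j$. Choose $t\ge\max(1,k,\ell_j^*)$ such that no index $\le\ell_j^*$ acts after stage $t$. From the end of stage $t$ on, the live indices $\le\ell_j^*$ are exactly $\ell_0^*,\dots,\ell_j^*$, so $\ell_i=\ell_i^*$ for $i\le j$ and $r_s\ge j$. At stage $t+1$ only an index $>\ell^*_j$ can act, so $r'\ge j$ in its second part, and $z_k\in V_{r'+1}$ with $k\le t+1$. So at its end $z_k=f_{t+1}(a)$ for some $a$. Any later acting index is $\ell_{j'}$ with $j'>j$, and its $\psi$ is the identity on $B_{j'-1}$, which contains $z_k$. So $f(a)=z_k$.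

**Step 5: the group $A$ and the order $\le$.** Let $A=(\mathbb N,+)$ be the group structure that makes $f$ an isomorphism onto $H$. To compute $a+a'$, search for $s$ and $a''$ with $a,a',a''\in A_s$ and $f_s(a)+f_s(a')=f_s(a'')$. By (6) any such $a''$ equals $a+a'$, and by Steps 3 and 4 the search succeeds. So $A$ is a computable copy of the given group. Let $a\le a'\iff v(f(a))\le v(f(a'))$. By (5) this is decided by any $f_s$ with $a,a'\in A_s$, so $\le$ is computable. It is Archimedean, as it comes from an embedding into $\mathbb R$.

**Step 6: the markers.** Three facts are used below. The sequence $(b_c)$ is computable. If $a\in A_t$, then by (I3) at stage $t$ some multiple $Mf_t(a)$, $M\ge1$, is an integer combination of the $f_t(b_c)$, and by (6) this holds for $f$. So every $a\in A$ has a multiple $Ma$, $M\ge1$, in $\sum_c\mathbb Zb_c$. Finally, $b_c\ne0$ in $A$: the zero of $A$ is the number $0$, since $f(0)=0$, the number $b_c$ is not $0$, and $f$ is injective.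

## 11. Every other order computes a DNC function

This proves the main statement of Theorem B. Let $\sqsubseteq$ be an order on $A$ other than $\le$ and $\ge$.

**Step 1: a pair of opposite signs.** We find the index pair $\xi,\eta$ relevant for $\sqsubseteq$. If all $\le$-positive elements were $\sqsupset0$, then $\sqsubseteq$ would be $\le$. If all were $\sqsubset0$, it would be $\ge$. So there are $x,y>0$ with $x\sqsupset0\sqsupset y$. Taking positive multiples (Section 10, Step 6) we may assume $x=\sum\xi_cb_c$ and $y=\sum\eta_cb_c$ with integer sequences $\xi,\eta$, padded to equal length. Then $x,y$ are independent. For suppose $\alpha x=\beta y$ with integers $\alpha,\beta$ not both $0$. Both are nonzero. From $x,y>0$ they have the same sign, and from $x\sqsupset0\sqsupset y$ they have opposite signs, a contradiction.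

**Step 2: the function.** For $i\in\mathbb N$ let $\kappa_i=\langle i,\xi,\eta\rangle$ and
$$g(i)=\text{code of }\bigl(\operatorname{sgn}_\sqsubseteq(b_0),\dots,\operatorname{sgn}_\sqsubseteq(b_{\kappa_i})\bigr)\in\{\pm1\}^{\kappa_i+1}.$$
Then $g\le_T{\sqsubseteq}$. Also $g(i)$ is at most the largest code of a vector in $\{\pm1\}^{\kappa_i+1}$, so $g$ is computably bounded. It remains to show that $g$ is DNC. Suppose instead that $\varphi_i(i)=g(i)=\tau$, and let $\kappa=\kappa_i$.

**Step 3: $\kappa$ acts.** We check that the construction responded. Suppose $\kappa$ never acts. Then it is live forever. For all large $s$ we have $f_s(b_c)=f(b_c)$ for the finitely many $c$ in the domain of $\xi,\eta$, so $\bar x=f(x)$ and $\bar y=f(y)$. These are independent with $v(\bar x),v(\bar y)>0$, and $\varphi_{i,s}(i)$ converges to $\tau$. So $\kappa$ requires attention at all large stages. Each smaller index acts at most once, so $\kappa$ acts after all, a contradiction.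

**Step 4: the equation contradicts $\tau$.** Let $\kappa$ act at stage $s+1$. The values $f_s(b_c)$ need not be final then, but the vector used is $\varphi_i(i)=\tau$. By (7) we may write $f_{s+1}(b_c)$ for $f_s(b_c)$ when $c<\kappa$. By (2) there are integers $N,h,h'\ge1$ and $k_c\ge0$ with
$$N f_{s+1}(b_\kappa)=-\tau_\kappa\Bigl(\sum_{c\in L}k_c\tau_c\,f_{s+1}(b_c)+h\sum_c\xi_cf_{s+1}(b_c)-h'\sum_c\eta_cf_{s+1}(b_c)\Bigr).$$
This is an integer relation, so by (6) it holds for $f$, and hence in $A$:
$$N b_\kappa=-\tau_\kappa\Bigl(\sum_{c\in L}k_c\tau_c\,b_c+h\,x-h'\,y\Bigr). \tag{8}$$
By assumption $\operatorname{sgn}_\sqsubseteq(b_c)=\tau_c$, so each $k_c\tau_cb_c$ is $0$ or $\sqsupset0$. Moreover $hx\sqsupset0$ and $-h'y\sqsupset0$. So the bracket is $\sqsupset0$ and $\operatorname{sgn}_\sqsubseteq(b_\kappa)=-\tau_\kappa$. But $\tau=g(i)$ says that $\operatorname{sgn}_\sqsubseteq(b_\kappa)=\tau_\kappa$. This contradiction shows that $g$ is DNC. $\square$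

## 12. c.e. degrees, comeager many oracles, low orders

Let $A$ and $\le$ be as constructed. We prove the three consequences in Theorem B.

**Consequence (1).** Let $C$ be c.e. with $C<_T\emptyset'$. A $C$-computable order other than $\le,\ge$ would give a DNC function computable from $C$, against Lemma 2. So the only $C$-computable orders are $\le$ and $\ge$, which are computable, and no c.e. degree strictly between $\mathbf0$ and $\mathbf0'$ is in $D(A)$. Clearly $\mathbf0\in D(A)$, and $\mathbf0'\in D(A)$ by the third consequence of Lemma 1. With the Friedberg–Muchnik theorem, as explained in Section 2, **Theorem A is proved.**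

**Consequence (2).** Recall that a set is nowhere dense if it is dense in no cone $[\sigma]=\{X\in2^{\mathbb N}:X\supset\sigma\}$, and comeager if its complement is a countable union of nowhere dense sets. If $\Phi^X$ is an order on $A$ other than $\le,\ge$, then by Section 11 there are $\xi,\eta$ and a functional $\Psi$, depending only on $\Phi,\xi,\eta$, such that $\Psi^X$ is DNC. There are countably many such $\Psi$. So it suffices that $\{X:\Psi^X\text{ is DNC}\}$ is nowhere dense for each $\Psi$.

Suppose it is dense in $[\sigma]$. Define $h(i)$ by searching for $\rho\supseteq\sigma$ with $\Psi^\rho(i)$ convergent and outputting the value. The search succeeds, since some $X\in[\sigma]$ has $\Psi^X$ total. By density there is $X\supset\rho$ with $\Psi^X$ DNC, so $h(i)=\Psi^X(i)\ne\varphi_i(i)$ if $\varphi_i(i)$ converges. So $h$ is a computable DNC function, a contradiction.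

**Consequence (3).** The first half is the third consequence of Lemma 1: every computable group of infinite rank has orders of every degree $\ge\mathbf0'$.

For the second half, recall that $X$ is *low* if $X'\le_T\emptyset'$, and that by the Jockusch–Soare low basis theorem every nonempty $\Pi^0_1$ class in Cantor space has a low member. Fix independent $x,y>0$ in $A$, for instance $b_0,b_1$. Indices $0,1$ never act, so by Step 3 of Section 10 with $t=1$ we have $f(b_0)=e_0$ and $f(b_1)=e_1$. The relations $\sqsubseteq$ in $2^{A\times A}$ that are orders with $x\sqsupset0\sqsupset y$ form a $\Pi^0_1$ class: totality, antisymmetry, transitivity and compatibility with the computable operation $+$ are universal conditions on finitely many bits each. The class is nonempty: extend $x,-y$ to a maximal independent set, list it as a sequence, and order lexicographically by coordinates. Then $x$ and $-y$ are positive. A low member of the class is neither $\le$ nor $\ge$, since $x,y>0$ have opposite signs in it. By Section 11 it computes a DNC function, so it is not computable. Thus $A$ has an order of low nonzero degree. This completes the proof of Theorem B. $\square$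

## 13. Classification by rank

*Proof of Theorem C.* The cases of rank $\le1$ and of finite rank $\ge2$ were settled in Section 3, where the arguments applied to every computable copy.

Let $\operatorname{rank}G=\infty$. By Lemma 4, $G$ is isomorphic to a c.e. subgroup of $V$ containing all $e_i$. Enumerate this subgroup without repetition and transfer its operation to $\mathbb N$. The result is a computable copy of $G$, and the names of the $e_i$ form a computable sequence in it. Every element of $V$ has a nonzero multiple in $\bigoplus\mathbb Ze_i$, so this sequence is a maximal independent sequence. By Lemma 1 this copy has $D=$ all degrees. Theorem A gives another computable copy, with $D$ not closed upwards.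

For the last sentence of the theorem: if $\operatorname{rank}G\le1$, then $D=\{\mathbf0\}$ is not closed upwards, and if $\operatorname{rank}G=\infty$, Theorem A applies. If $2\le\operatorname{rank}G<\infty$, every computable copy has $D=$ all degrees, which is closed upwards. $\square$
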